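# Unique midpoints, total disconnectedness, and dimension

## 1. Bisectors in the rationals and in the plane

Take the rational numbers with the usual distance, and the two points $0$ and $1$. A rational $p$ with $|p|=|p-1|$ must be $p=\frac12$. In the same way two distinct rationals $x,y$ have exactly one rational equidistant from both, namely $\frac{x+y}2$. The irrationals with the same distance behave differently: the only real number equidistant from $\sqrt2$ and $-\sqrt2$ is $0$, which is not irrational, so this pair has no equidistant point.

**Definition.** A metric space $(X,\rho)$ has the *unique midpoint property* (UMP) if for every pair of distinct points $x,y\in X$ there is exactly one $p\in X$ with $\rho(x,p)=\rho(y,p)$.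

Here "midpoint" means only "equidistant point"; nothing says that $p$ lies between $x$ and $y$. Consider a space with three points $a,b,c$. Neither $a$ nor $b$ is equidistant from $a$ and $b$, so the equidistant point must be $c$, and $\rho(a,c)=\rho(b,c)$. Applying this to every pair shows that a three-point space has UMP exactly when it is an equilateral triangle. The Euclidean plane does not have UMP: the points equidistant from two given points fill a line.

Let us try to build a subset of the plane with UMP. Start with $(0,0)$ and $(2,0)$. Their bisector is the line $\{z_1=1\}$, so we must add one point of it, say $(1,1)$. Now the pair $(0,0),(1,1)$ has the bisector $\{z_1+z_2=1\}$, which contains none of our three points. We must add some $(a,1-a)$. We may not take $a=1$: the point $(1,0)$ would be a second point on $\{z_1=1\}$. The new point makes new pairs, which need new points, and so on. At each step a point must be *added* to one line while it *stays off* others.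

A set with UMP is thin in a strong sense, since it has one point on each bisector. The rationals are thin in a topological sense too: every rational has arbitrarily small neighborhoods $(s,t)\cap\mathbb Q$ with $s,t$ irrational, which are both open and closed. Does the first kind of thinness lead to the second? Not without further hypotheses: the whole line $\mathbb R$ has UMP. But $\mathbb R$ is connected, and so we ask about spaces in which connectedness is excluded.

## 2. Total disconnectedness, dimension, and two theorems

**Definition.** A space is *totally disconnected* if every connected subset of it has at most one point. A nonempty separable metric space is *0-dimensional* if it has a base of clopen (open and closed) sets. It is 0-dimensional *at a point* $x$ if $x$ has arbitrarily small clopen neighborhoods.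

**Definition.** The *small inductive dimension* of a metric space is defined by $\mathrm{ind}\,\emptyset=-1$, and $\mathrm{ind}\,X\le n$ if every point has arbitrarily small open neighborhoods whose boundaries have $\mathrm{ind}\le n-1$.

Thus $\mathrm{ind}\,X\le0$ means that $X$ has a base of clopen sets (or is empty). For example $\mathrm{ind}\,\mathbb Q=0$, while $\mathrm{ind}\,\mathbb R=1$: intervals have two-point boundaries, and $\mathbb R$ has no clopen sets except $\emptyset$ and $\mathbb R$. We use two textbook facts: $A\subset X$ implies $\mathrm{ind}\,A\le\mathrm{ind}\,X$, and for separable metric spaces the small inductive, large inductive and covering dimensions coincide. We then speak of "the dimension".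

A 0-dimensional metric space is totally disconnected. The converse is false, and there are totally disconnected separable metric spaces of every dimension; Section 4 shows one that is not 0-dimensional. The question, taken from "Unique Midpoint Property In Metrizable Spaces: A Survey", is this:

*Is every nonempty totally disconnected separable metric space with UMP 0-dimensional?*

Some 0-dimensional examples are known: $\mathbb Q$, as above, and the space of irrationals and the Cantor set, each of which admits a compatible metric with UMP. In general the answer is no, in ZFC. The example lives in the Hilbert space $\ell^2$.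

**Theorem 1.** There is a dense set $X\subset\ell^2$ such that, with the metric $\rho(x,y)=\|x-y\|$,

1. $X$ has UMP;
2. the first-coordinate map is a continuous injection $X\to\mathbb R\setminus\mathbb Q$; hence $X$ is totally disconnected, and any two of its points are separated by a clopen set;
3. $X$ meets the boundary of every nonempty bounded open subset of $\ell^2$; hence every nonempty clopen subset of $X$ is unbounded, and $X$ is 0-dimensional at none of its points.

**Theorem 2.** Every metric space with UMP has $\mathrm{ind}\le1$. Hence every separable metric space with UMP has dimension $\le1$, the space $X$ of Theorem 1 has dimension exactly $1$, and the dimensions of nonempty totally disconnected separable metric spaces with UMP are exactly $0$ and $1$.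

## 3. Spheres in a space with UMP

A direct attack on the question starts with small balls and asks how large their boundaries are. This proves the first sentence of Theorem 2.

Let $(X,\rho)$ be a metric space with UMP, and for $x\ne y$ let $E(x,y)$ be the one-point set of points equidistant from $x$ and $y$. Fix $x\in X$ and $r>0$ and let $S=\{z:\rho(x,z)=r\}$.

**Claim.** $\mathrm{ind}\,S\le0$.

**Step 1: distances to a second point separate the points of $S$.** Let $p\ne x$. If $y\ne z$ are in $S$ and $\rho(p,y)=\rho(p,z)$, then $p\in E(y,z)$. Also $x\in E(y,z)$, because $\rho(x,y)=r=\rho(x,z)$. So $p=x$, a contradiction. Hence $\rho(p,\cdot)$ is injective on $S$.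

**Step 2: any two points of $S$ are separated by a clopen subset of $S$.** Let $p\ne q$ be in $S$. Then $x\in E(p,q)$, so $E(p,q)=\{x\}$, and $x\notin S$ since $r>0$. No point of $S$ is equidistant from $p$ and $q$, so
$$C_{p,q}=\{z\in S:\rho(p,z)<\rho(q,z)\}=\{z\in S:\rho(p,z)\le\rho(q,z)\}$$
is both open and closed in $S$. It contains $p$ and not $q$.

**Step 3: small clopen neighborhoods in $S$.** Let $p\in S$ and $\delta>0$, and let $D=\{z\in S:\rho(p,z)<\delta\}$. The boundary of $D$ in $S$ lies in $\{z\in S:\rho(p,z)=\delta\}$, which has at most one point by Step 1 (note $p\ne x$). If this boundary is empty, $D$ is clopen in $S$. If it is $\{q\}$, then $q\ne p$ because $\rho(p,q)=\delta>0$. The set $D\cap C_{p,q}$ is open in $S$, contains $p$, and its closure in $S$ lies in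
$$(D\cup\{q\})\cap C_{p,q}=D\cap C_{p,q},$$
since $q\notin C_{p,q}$. So it is a clopen neighborhood of $p$ inside $D$. This proves the claim.

The boundary of the open ball of radius $r$ about $x$ lies in $S$, so it has $\mathrm{ind}\le0$. Since $x$ and $r$ were arbitrary, $\mathrm{ind}\,X\le1$. If $X$ is separable, all three dimensions coincide and its dimension is at most $1$.

To reach dimension $0$ one would need clopen neighborhoods in $X$, and the argument stops here: the spheres are thin, but they may be nonempty for every radius, as in $\mathbb R$. Total disconnectedness has not been used. It supplies no small clopen sets by itself, as the next example shows.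

## 4. Rational points of Hilbert space: climbing to a boundary

Let $E=\{x\in\ell^2: x_i\in\mathbb Q\text{ for all }i\}$. Each coordinate map sends a connected subset of $E$ to a connected subset of $\mathbb Q$, that is, to at most one point. So $E$ is totally disconnected.

Nevertheless *no nonempty bounded subset of $E$ is clopen in $E$*. Suppose $W$ is such a set, $W\subset\{\|z\|<R\}$. Since $W$ is open, it contains a point $x^N$ supported in $\{1,\dots,N\}$ for some $N$ (truncate any point of $W$ far out). For $n>N$, given $x^{n-1}\in W$ supported in $\{1,\dots,n-1\}$, look at $x^{n-1}+\frac jn e_n$ for $j=0,1,2,\dots$. For $j=0$ this is in $W$; for large $j$ it is not, since $W$ is bounded. Let $j_n+1$ be the first $j$ for which it is not, and put $x^n=x^{n-1}+\frac{j_n}ne_n$. Then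
$$x^n\in W,\qquad x^n+\tfrac1n e_n\in E\setminus W .$$
Since $\|x^n\|<R$ for all $n$, the squares of the successive coordinates have a finite sum, and $x^n$ converges in $\ell^2$ to some $x$ with rational coordinates, so $x\in E$. This $x$ is a limit of points of $W$ and of points of $E\setminus W$; both sets are closed in $E$, a contradiction.

So $E$ is totally disconnected and not 0-dimensional. It is far from having UMP: the points equidistant from $e_1$ and $-e_1$ are those with $z_1=0$, and $0$, $e_2$ are two of them. But the proof contains a mechanism worth keeping: *move in coordinate directions, one after another, almost up to the boundary; boundedness makes the process converge to a boundary point.*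

## 5. Sets that meet every boundary

We fix notation. $\mathbb N=\{1,2,\dots\}$, $e_i$ are the unit vectors of $\ell^2$, and $a\cdot z$ is the inner product. For $x\ne y$ in $\ell^2$,
$$B(x,y)=\{z:\|z-x\|=\|z-y\|\}=\{z:z\cdot(x-y)=\tfrac12(\|x\|^2-\|y\|^2)\} \tag{1}$$
is a closed hyperplane with normal $x-y$. A set $X\subset\ell^2$ has UMP exactly when each $B(x,y)$, $x\neq y$ in $X$, contains exactly one point of $X$.

We first prove the "hence" in Theorem 1(3), and density, so that afterwards only the boundary condition has to be arranged. *Suppose $X\subset\ell^2$ meets the boundary of every nonempty bounded open subset of $\ell^2$.*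

Taking balls, $X$ meets every sphere of positive radius. So $X$ is dense in $\ell^2$ and unbounded.

Suppose $W\ne\emptyset$ is a bounded clopen subset of $X$, $W\subset\{\|z\|<R\}$. As $X$ is unbounded, $X\setminus W\ne\emptyset$. We enlarge $W$ to an open subset of $\ell^2$ whose boundary misses $X$. Let
$$U=\{z\in\ell^2: d(z,W)<d(z,X\setminus W),\ \|z\|<R\}.$$
This is open and bounded. If $w\in W$, then $d(w,W)=0<d(w,X\setminus W)$, because $W$ is open in $X$. So $W\subset U$; in particular $U\neq\emptyset$, and $W\cap\partial U=\emptyset$ because $U$ is open. If $x\in X\setminus W$, then $d(x,W)>0=d(x,X\setminus W)$, because $W$ is closed in $X$. So $x$ lies in the open set $\{z:d(z,X\setminus W)<d(z,W)\}$, which is disjoint from $U$, and hence $x\notin\partial U$. Thus $X\cap\partial U=\emptyset$, contrary to assumption.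

So every nonempty clopen subset of $X$ is unbounded. No point of $X$ has a bounded clopen neighborhood, and $X$ is 0-dimensional at none of its points.

## 6. Seven lines in the plane, and finitely many hyperplanes in $\ell^2$

We want a set with one point on every bisector that meets all boundaries. The natural first try is to build it in $\mathbb R^2$, where everything can be drawn. This is impossible.

**Remark.** No $X\subset\mathbb R^2$ with UMP (in the Euclidean metric) meets the boundary of every nonempty bounded open set.

Suppose $X$ does. As in Section 5, $X$ is dense. Take seven lines with no two parallel and no three concurrent. Each is the bisector of some pair of points of the plane. Replace the points of these pairs by points of $X$ very near them; the lines move slightly, and being in general position persists, as it says that finitely many determinants are nonzero. So we get seven bisectors of pairs in $X$ in general position. They have $\binom72=21$ intersection points, and each line carries $6$ of them and $5$ bounded edges, for $35$ bounded edges in all. These form a connected plane graph, so by Euler's formula it has $35-21+2=16$ faces, $15$ of them bounded. The unbounded pieces of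 the lines do not cross any line again, so they lie in the unbounded face and do not cut the $15$ bounded ones. Each of the seven lines contains exactly one point of $X$. If a point of $X$ is on just one line, it is on the boundary of at most two cells. If it is on two lines, it is on the boundary of at most four cells, but then it is the only point of $X$ on both lines. So points of $X$ lie on the boundaries of at most $7\cdot2=14$ cells. Some bounded cell has a boundary that misses $X$, a contradiction.

What goes wrong is that finitely many bisectors enclose a bounded region. In $\ell^2$ this cannot happen. Let $U\subset\ell^2$ be nonempty, bounded and open, and let $P_1,\dots,P_n$ be closed hyperplanes with normals $a_1,\dots,a_n$. Pick $z\in U$ off all the $P_i$ and $d\ne0$ orthogonal to all the $a_i$. Along the line $z+rd$ each $a_i\cdot(z+rd)$ is constant, so the line never meets a $P_i$; but it leaves $U$, through a boundary point off all the hyperplanes.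

With infinitely many hyperplanes this escape stops working at a definite place: the normals may have a dense linear span, and then no $d\ne0$ is orthogonal to all of them. We shall have to handle infinitely many hyperplanes, perhaps uncountably many, since all we shall know is that there are fewer than $\mathfrak c=2^{\aleph_0}$ of them. The way out has three parts.

First, we count. If $\partial U$ contains a family of $\mathfrak c$ points of which each hyperplane catches only finitely many, then fewer than $\mathfrak c$ hyperplanes cannot catch them all. Second, we climb to $\partial U$ as in Section 4, along directions $e_i$ with $i$ in a prescribed infinite set $I\subset\mathbb N$. An exactly orthogonal direction is not available, but $e_i$ is *nearly* orthogonal to $a$ if $|a_i|$ is tiny. So we handle only normals $a$ that satisfy a fixed rate of decay on $I$. Third, we arrange that the normals do decay. A point found by climbing along $I$ has uncontrolled coordinates in $I$, but controlled ones outside. If different stages use sets $I$ with finite intersections, then on the current set $I$ all earlier points decay.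

## 7. What a new point has to avoid

The space will be built one point at a time. Suppose every bisector of two points of $Y\subset\ell^2$ contains at most one point of $Y$, and we add $z$. Two things can go wrong.

The point $z$ may lie on an old bisector $B(x,y)$ that already contains a point of $Y$. This must be avoided directly.

A new bisector $B(z,x')$, $x'\in Y$, may contain two old points. For example in $\mathbb R^2$, with $x'=(1,0)$, $p=(0,1)$, $q=(0,-1)$, the point $z=(-1,0)$ gives $B(z,x')=\{z_1=0\}$, which contains $p$ and $q$. In general, if $p,q\in B(z,x')$, then $\|z-p\|^2=\|x'-p\|^2$ and $\|z-q\|^2=\|x'-q\|^2$. Expanding and subtracting, the terms $\|z\|^2,\|p\|^2,\|x'\|^2,\|q\|^2$ cancel, and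
$$z\cdot(p-q)=x'\cdot(p-q).$$
So for $p\ne q$ put
$$G(x;p,q)=\{z:(z-x)\cdot(p-q)=0\}, \tag{2}$$
a hyperplane containing $x$ with normal $p-q$. If $z$ avoids $G(x';p,q)$, then $p$ and $q$ are not both in $B(z,x')$. In the example $G(x';p,q)$ is the horizontal axis $\{z_2=0\}$, which contains $z=(-1,0)$.

So both dangers amount to hyperplanes whose normals are differences of two points of $Y$. We shall also want new first coordinates to be irrational and different from the old ones, and new second coordinates to be different from the old ones. This adds hyperplanes with normals $e_1$ and $e_2$.

## 8. Many boundary points, few on each hyperplane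

**Lemma A.** Let $U\subset\ell^2$ be nonempty, open and bounded, and let $I\subset\mathbb N$ be infinite. There are points $z(\sigma)\in\partial U$, $\sigma\in\{0,1\}^\omega$, such that

- (i) for every $\sigma$, $|z(\sigma)_i|\le2^{-i}$ for all but finitely many $i\notin I$;
- (ii) if $a\in\ell^2\setminus\{0\}$ satisfies $|a_i|\le2^{1-i}$ for all but finitely many $i\in I$, and $b\in\mathbb R$, then $\{\sigma:a\cdot z(\sigma)=b\}$ is finite.

The bits of $\sigma$ are written into the point by adding or not adding small vectors $u_m$. These are the *signal*: they must be visible to every $a\ne0$. The climbs along $e_i$, $i\in I$, are the *noise*: their lengths are not under our control, and (ii) needs the noise, seen through $a$, to be smaller than the signal.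

**Step 1: the signal vectors.** Put
$$u_m=\sum_{i\ge1}8^{-mi}e_i\qquad(m\ge1).$$
Then $\|u_m\|\le\sum_{i\ge1}8^{-mi}=\frac{8^{-m}}{1-8^{-m}}\le\frac87\,8^{-m}$, and $\sum_m\|u_m\|\le\frac87\cdot\frac17<1$. The product $a\cdot u_m=\sum_ia_i8^{-mi}$ is a power series in $8^{-m}$, so for $a\ne0$ and large $m$ its first nonzero term dominates. "Large $m$" is necessary: for $a=e_1-8e_2$ we get $a\cdot u_m=8^{-m}(1-8^{1-m})$, which is $0$ for $m=1$ and positive for $m\ge2$. This is why (ii) claims finiteness rather than uniqueness.

**Step 2: the tree of points in $U$.** This step builds, for every finite string $s$ of bits, a point $z^s\in U$ that gets near $\partial U$ as $s$ gets longer. Let $U\subset\{\|z\|<R\}$ with $R\ge1$. Choose $z^\emptyset=x_0\in U$ with finitely many nonzero coordinates; such vectors are dense.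

Suppose $z^s\in U$ is defined for all $s\in\{0,1\}^n$, $n\ge0$. Choose $m_n\ge1$, with $m_n>m_{n-1}$ if $n\ge1$, so large that $z^s+u_{m_n}\in U$ for all of these finitely many $s$. This is possible since $U$ is open and $u_m\to0$. Only then choose $i_n\in I$, with $i_n>i_{n-1}$ if $n\ge1$, such that
$$8R\,2^{-i_n}\le8^{-nm_n}. \tag{3}$$
For $s\in\{0,1\}^n$ and $j\in\{0,1\}$ let $z'=z^s+j\,u_{m_n}\in U$. The set $\{r\ge0:z'+re_{i_n}\notin U\}$ is closed since $U$ is open, nonempty since $U$ is bounded, and does not contain $0$. So it has a least element $\bar r>0$. Pick $r_{s^\frown j}\in[0,\bar r)$ with $\bar r-r_{s^\frown j}<2^{-n}$ and put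
$$z^{s^\frown j}=z'+r_{s^\frown j}e_{i_n}.$$
Then $z^{s^\frown j}\in U$ and $\mathrm{dist}(z^{s^\frown j},\ell^2\setminus U)<2^{-n}$. Since $z'$ and $z^{s^\frown j}$ both lie in the ball of radius $R$,
$$0\le r_{s^\frown j}\le2R. \tag{4}$$

**Step 3: the limits exist and lie on $\partial U$.** For $\sigma\in\{0,1\}^\omega$ let $\sigma|n$ be its initial string of length $n$. By construction
$$z^{\sigma|n}=x_0+\sum_{k<n}\sigma(k)u_{m_k}+\sum_{k<n}r_{\sigma|(k+1)}e_{i_k}.$$
Here $\|z^{\sigma|n}\|<R$, $\|x_0\|<R$, and the middle sum has norm less than $1$. So the last sum has norm at most $2R+1$ for every $n$. As the $i_k$ are distinct, this gives $\sum_kr_{\sigma|(k+1)}^2\le(2R+1)^2<\infty$. Hence both sums converge in norm as $n\to\infty$, and $z^{\sigma|n}$ converges to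
$$z(\sigma)=x_0+\sum_k\sigma(k)u_{m_k}+\sum_kr_{\sigma|(k+1)}e_{i_k}. \tag{5}$$
All $z^{\sigma|n}$ are in $U$, and their distances to the closed set $\ell^2\setminus U$ tend to $0$. So $z(\sigma)\in\overline U\setminus U=\partial U$.

**Step 4: decay outside $I$, which is (i).** Let $i\notin I$ be beyond the support of $x_0$. Then the climbs do not affect coordinate $i$. As the $m_k$ are distinct, (5) gives
$$|z(\sigma)_i|\le\sum_{m\ge1}8^{-mi}\le\tfrac87\,8^{-i}\le2^{-i}.$$

**Step 5: the size of the signal.** The purpose of Steps 5–7 is (ii). Let $a$ be as in (ii), let $i_*$ be the least index with $a_{i_*}\ne0$, and put $c=|a_{i_*}|>0$. Then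
$$a\cdot u_m=8^{-mi_*}\Big(a_{i_*}+\sum_{j\ge1}a_{i_*+j}8^{-mj}\Big).$$
The last sum is at most $\|a\|\cdot\frac878^{-m}$ in absolute value, so the bracket tends to $a_{i_*}$ as $m\to\infty$. Hence for all large $m$
$$\tfrac34c\,8^{-mi_*}\le|a\cdot u_m|\le\tfrac54c\,8^{-mi_*}. \tag{6}$$
Since $m_{n+j}\ge m_n+j$ and $\sum_{j\ge1}8^{-ji_*}\le\frac17$, it follows that for all large $n$ the later signals are small against the $n$-th one:
$$\sum_{k>n}|a\cdot u_{m_k}|\le\tfrac54c\,8^{-m_ni_*}\sum_{j\ge1}8^{-ji_*}\le\tfrac5{28}c\,8^{-m_ni_*}<\tfrac14c\,8^{-m_ni_*}. \tag{7}$$

**Step 6: the size of the noise.** This is where the decay of $a$ on $I$ is used. Since $a\in\ell^2$, the numbers $a_{i_k}$ tend to $0$ in any case, but without a rate fixed in advance we could not have chosen $i_n$ in (3) to suit all relevant $a$ at once. By hypothesis, for all large $n$ we have $|a_{i_k}|\le2^{1-i_k}$ for all $k\ge n$. As the $i_k$ are strictly increasing integers, $\sum_{k\ge n}2^{1-i_k}\le2\cdot2^{1-i_n}$. With (3),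
$$\sum_{k\ge n}2R|a_{i_k}|\le2R\cdot2\cdot2^{1-i_n}=8R\,2^{-i_n}\le8^{-nm_n}=8^{-(n-i_*)m_n}\,8^{-i_*m_n}<\tfrac14c\,8^{-m_ni_*} \tag{8}$$
for all large $n$, because $(n-i_*)m_n\to\infty$.

**Step 7: the first differing bit is visible.** Choose $N$ such that the lower bound in (6) for $m=m_n$, and (7) and (8), hold for all $n\ge N$. Suppose $\sigma,\tau$ first differ at $n\ge N$. For $k<n$ we have $\sigma|(k+1)=\tau|(k+1)$, so the corresponding climbs agree. For $k\ge n$ the climbs both lie in $[0,2R]$ by (4), so they differ by at most $2R$. Subtracting the expressions (5),
$$|a\cdot z(\sigma)-a\cdot z(\tau)|\ge|a\cdot u_{m_n}|-\sum_{k>n}|a\cdot u_{m_k}|-\sum_{k\ge n}2R|a_{i_k}|>\left(\tfrac34-\tfrac14-\tfrac14\right)c\,8^{-m_ni_*}>0.$$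
So each $s\in\{0,1\}^N$ has at most one extension $\sigma$ with $a\cdot z(\sigma)=b$, and at most $2^N$ sequences $\sigma$ satisfy this equation. $\square$

In particular, taking $a=e_1$ in (ii), the family is genuinely large: no point is $z(\sigma)$ for infinitely many $\sigma$.

## 9. A curve inside a hyperplane

Points that serve as midpoints must be chosen *on* a prescribed hyperplane $P$ and off fewer than $\mathfrak c$ others. Here we need no boundary, so there is no noise. We use a curve in $P$ that no other hyperplane catches uncountably often.

**Lemma B.** Let $P=\{z:a\cdot z=b\}$, $a\in\ell^2\setminus\{0\}$. There are points $z(t)\in P$, $0<t<\frac12$, such that $|z(t)_i|\le2^{-i}$ for all $i$ except one, and for every hyperplane $P'=\{z:a'\cdot z=b'\}\ne P$ $(a'\ne0)$ the set $\{t:z(t)\in P'\}$ is countable.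

**Step 1: the curve.** We use the coordinates $t^i$ and correct one of them to land in $P$. Fix $k$ with $a_k\ne0$. Let
$$z(t)_i=t^i\ (i\ne k),\qquad z(t)_k=a_k^{-1}\Big(b-\sum_{i\ne k}a_it^i\Big).$$
Then $z(t)\in\ell^2$, $a\cdot z(t)=b$, and $|z(t)_i|=t^i\le2^{-i}$ for $i\ne k$.

**Step 2: intersections with another hyperplane.** Here we show that uncountably many intersections force $P'=P$. We compute
$$a'\cdot z(t)-b'=\Big(\frac{a'_k}{a_k}b-b'\Big)+\sum_{i\ne k}\Big(a'_i-\frac{a'_k}{a_k}a_i\Big)t^i.$$
This is a power series in $t$ with bounded coefficients, so it is analytic on $(-1,1)$. If it has uncountably many zeros in $(0,\frac12)$, the zeros accumulate at a point of $[0,\frac12]\subset(-1,1)$, so the function vanishes identically and all coefficients are $0$. With $\lambda=a'_k/a_k$ this says $b'=\lambda b$ and $a'_i=\lambda a_i$ for $i\ne k$; for $i=k$ this holds by definition. So $a'=\lambda a$, and $\lambda\ne0$ because $a'\ne0$. Hence $P'=P$. $\square$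

For instance, with $a=e_1$ and $b=0$ the curve is $z(t)=(0,t^2,t^3,\dots)$. The hyperplane $\{z_2=z_3\}$ would need $t^2=t^3$, which has no solution in $(0,\frac12)$.

## 10. The recursion

We regard $\mathfrak c$ as an initial ordinal, so every $\alpha<\mathfrak c$ has fewer than $\mathfrak c$ predecessors. We use freely that if $\kappa<\mathfrak c$ is a cardinal, then a union of at most $\kappa$ countable sets has at most $\max(\kappa,\aleph_0)<\mathfrak c$ points.

**Step 1: three lists.** These lists organize the tasks.

*The open sets.* Every open set is a union of members of a countable base, so $\ell^2$ has at most $\mathfrak c$ open sets. List the nonempty bounded ones, repetitions allowed, as $\{U_\alpha:\alpha<\mathfrak c\}$.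

*Almost disjoint sets.* There are infinite $I_\alpha\subset\mathbb N$, $\alpha<\mathfrak c$, with $I_\alpha\cap I_\beta$ finite for $\alpha\ne\beta$. To see this, number the finite strings of bits by $\mathbb N$ and assign to each $f\in\{0,1\}^\omega$ the set of numbers of its initial strings. Two different sequences have only finitely many initial strings in common.

*The pairs.* Let $T=\mathfrak c\times\{0,1\}$; its elements will index the points of $X$. Let $h:\mathfrak c\to T\times T$ take every value at unboundedly many $\alpha<\mathfrak c$. To get $h$, take a bijection $\mathfrak c\to T\times T\times\mathfrak c$ and project to $T\times T$. The fibers have size $\mathfrak c$, so they are unbounded, since a bounded subset of $\mathfrak c$ has fewer than $\mathfrak c$ elements.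

**Step 2: the conditions maintained.** By recursion on $\alpha<\mathfrak c$ we define points $x_{\alpha,0}$, which meet boundaries, and for some $\alpha$ points $x_{\alpha,1}$, which serve as midpoints. Put
$$Y_\alpha=\{x_{\beta,j}:\beta<\alpha,\ x_{\beta,j}\text{ defined}\},\qquad Y'_\alpha=Y_\alpha\cup\{x_{\alpha,0}\}.$$
Then $|Y_\alpha|<\mathfrak c$ and $|Y'_\alpha|<\mathfrak c$. For each set $Y$ so obtained ($Y=Y_\alpha$ or $Y=Y'_\alpha$) we maintain:

- (I1) for distinct $x,y\in Y$, $B(x,y)$ contains at most one point of $Y$;
- (I2) the first coordinates of points of $Y$ are irrational and pairwise distinct, and the second coordinates are pairwise distinct;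
- (I3) each $x_{\beta,0}\in Y$ satisfies $|(x_{\beta,0})_i|\le2^{-i}$ for all but finitely many $i\notin I_\beta$, and each $x_{\beta,1}\in Y$ satisfies $|(x_{\beta,1})_i|\le2^{-i}$ for all but finitely many $i$.

They hold for $Y_0=\emptyset$. A violation of any of them involves at most four points, so they pass to unions of increasing chains. Only the addition of one point has to be checked.

**Step 3: choice of $x_{\alpha,0}$.** Here we put a point on $\partial U_\alpha$. Let $Y=Y_\alpha$, and let $z(\sigma)$ be given by Lemma A for $U_\alpha$ and $I_\alpha$. Choose $\sigma$ so that $z=z(\sigma)$ lies on none of the hyperplanes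

- $B(x,y)$, for $x\ne y$ in $Y$;
- $G(x;p,q)$, for $x,p,q\in Y$, $p\ne q$;
- $\{z_1=c\}$, for $c\in\mathbb Q\cup\{y_1:y\in Y\}$, and $\{z_2=c\}$, for $c\in\{y_2:y\in Y\}$.

This is possible, as we now check. There are fewer than $\mathfrak c$ such hyperplanes and there are $\mathfrak c$ sequences $\sigma$, so it suffices that each hyperplane excludes only finitely many $\sigma$. By Lemma A(ii) this holds if its normal $a$ satisfies $|a_i|\le2^{1-i}$ for all but finitely many $i\in I_\alpha$. For $a=e_1,e_2$ this is clear. Otherwise $a=p-q$ with $p\neq q$ in $Y$. Each of $p,q$ is some $x_{\beta,j}$ with $\beta<\alpha$. If $j=1$, then by (I3) its $i$-th coordinate is at most $2^{-i}$ in absolute value for all but finitely many $i$. If $j=0$, the same holds for all but finitely many $i\notin I_\beta$, and therefore for all but finitely many $i\in I_\alpha$, because $I_\alpha\cap I_\beta$ is finite. So $|a_i|\le2\cdot2^{-i}=2^{1-i}$ for all but finitely many $i\in I_\alpha$, as required.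

Put $x_{\alpha,0}=z\in\partial U_\alpha$.

**Step 4: choice of $x_{\alpha,1}$.** Here we supply a missing midpoint for one pair. Let $Y=Y'_\alpha$ and $h(\alpha)=(s,t)$. If $x_s,x_t$ are defined, distinct, belong to $Y$, and $B(x_s,x_t)\cap Y=\emptyset$, write $x=x_s$, $y=x_t$, and apply Lemma B to $P=B(x,y)$. Choose the parameter $t\in(0,\frac12)$ so that $z=z(t)\in P$ lies on none of the hyperplanes

- $B(x',y')$, for $x'\ne y'$ in $Y$ with $B(x',y')\cap Y\ne\emptyset$;
- $G(x';p,q)$, for $x',p,q\in Y$, $p\ne q$;
- $\{z_1=c\}$, for $c\in\mathbb Q\cup\{y_1:y\in Y\}$, and $\{z_2=c\}$, for $c\in\{y_2:y\in Y\}$.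

There are fewer than $\mathfrak c$ of them. By Lemma B each excludes at most countably many $t$, provided that it differs from $P$. In that case fewer than $\mathfrak c$ parameters are excluded and a choice is possible. Each does differ from $P$:

- a hyperplane of the first kind meets $Y$, while $P\cap Y=\emptyset$;
- a hyperplane $G(x';p,q)$ contains $x'\in Y$, while $P\cap Y=\emptyset$;
- by (I2) the normal $x-y$ of $P$ has nonzero first and second coordinates, so it is parallel to neither $e_1$ nor $e_2$.

The last item is the reason why second coordinates appear in (I2): if first coordinates alone were kept distinct, $x-y$ might be parallel to $e_1$, and $P$ might equal some $\{z_1=c\}$.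

Put $x_{\alpha,1}=z$. In all other cases $x_{\alpha,1}$ is left undefined.

**Step 5: the conditions survive.** Let $z$ be the point just added to $Y$, in Step 3 or Step 4. (I2) holds because $z$ avoids the hyperplanes of the third kind; in particular $z\notin Y$. (I3) holds by Lemma A(i) in Step 3 and by Lemma B in Step 4. For (I1) there are two kinds of bisectors.

Let $x',y'\in Y$ be distinct. By (I1) for $Y$, $B(x',y')$ contains at most one point of $Y$. In Step 3, $z\notin B(x',y')$. In Step 4, if $B(x',y')\cap Y\ne\emptyset$, then $z\notin B(x',y')$; if $B(x',y')\cap Y=\emptyset$, then at most the point $z$ is in it. In every case $B(x',y')$ contains at most one point of $Y\cup\{z\}$.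

Let $x'\in Y$ and consider $B(z,x')$. Clearly $z\notin B(z,x')$. If distinct $p,q\in Y$ were both in $B(z,x')$, then $z\in G(x';p,q)$ by the computation in Section 7, but $z$ was chosen off this hyperplane. So $B(z,x')$ contains at most one point of $Y\cup\{z\}$.

Let $X=\bigcup_{\alpha<\mathfrak c}Y_\alpha$. It satisfies (I1) and (I2).

## 11. The space $X$ has UMP, is totally disconnected, and has dimension one

**UMP.** We show that every bisector of two points of $X$ contains exactly one point of $X$. Let $x\ne y$ in $X$, $x=x_s$, $y=x_t$. By (I1), $B(x,y)$ contains at most one point of $X$. For existence, choose $\alpha$ with $h(\alpha)=(s,t)$ and $x_s,x_t\in Y_\alpha$; this is possible because $h$ takes the value $(s,t)$ at unboundedly many stages. In Step 4 of stage $\alpha$, either $B(x,y)$ already contains a point of $Y'_\alpha$, or $x_{\alpha,1}\in B(x,y)$ is added. So exactly one point of $X$ is equidistant from $x$ and $y$.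

**Total disconnectedness.** We use the first coordinate. By (I2), $x\mapsto x_1$ is a continuous injection of $X$ into $\mathbb R\setminus\mathbb Q$. The image of a connected set is a connected subset of $\mathbb R\setminus\mathbb Q$, so it has at most one point, and by injectivity so does the connected set. Moreover, if $x\neq y$ in $X$, say $x_1<y_1$, take $q\in\mathbb Q$ with $x_1<q<y_1$. Then $\{z\in X:z_1<q\}=\{z\in X:z_1\le q\}$ is clopen and separates $x$ from $y$.

**Boundaries.** Every nonempty bounded open $U\subset\ell^2$ is some $U_\alpha$, and $x_{\alpha,0}\in X\cap\partial U_\alpha$. By Section 5, $X$ is dense in $\ell^2$, every nonempty clopen subset of $X$ is unbounded, and $X$ is 0-dimensional at none of its points. This proves Theorem 1. The space $X$ is separable, as a subspace of the separable metric space $\ell^2$, so it answers the question in the negative. $\blacksquare$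

**The values of the dimension.** It remains to finish Theorem 2. By Section 3 every metric space with UMP has $\mathrm{ind}\le1$, and every separable one has dimension $\le1$. The space $X$ is nonempty and not 0-dimensional, so its dimension is exactly $1$. Dimension $0$ is realized by $\mathbb Q$ with the usual metric, which is totally disconnected, separable, and has UMP. So the dimensions of nonempty totally disconnected separable metric spaces with UMP are exactly $0$ and $1$. $\blacksquare$
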